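
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\numberwithin{equation}{section}

\title{Prime divisors of the measure multipliers of\\ expansive invertible onesided cellular automata}


\begin{abstract}
Let $F$ be an automorphism of the onesided full shift $S$ on $N$ symbols which is topologically conjugate to a twosided shift of finite type. Transported to that shift of finite type, $S$ multiplies the natural measures on unstable and stable sets by constants $r_S$ and $\ell_S$ with $\ell_S r_S=N$. We prove that $r_S$ and $\ell_S$ are integers, each divisible by every prime dividing $N$; in particular $p^2\mid N$ for every prime $p\mid N$. This proves Conjecture~7.3 of Boyle and Maass \cite{BM}. The method is to show that some power of the transported map carries every cylinder of an unstable set onto a union of cylinders that fix one coordinate fewer, and to compare $p$-adic valuations of the masses. The same argument restricts the pairs $(n,m)$ for which $S^nF^m$ is positively expansive,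 and linear examples show that these restrictions are sharp.
\end{abstract}

\section{The question and the results}

\subsection{Onesided automata that look twosided}

Let $\mathcal B$ be a finite alphabet with $N>1$ symbols, let $\mathbb N=\{0,1,2,\dots\}$, and let $S=S_N$ be the onesided full shift $\mathcal B^{\mathbb N}\to\mathcal B^{\mathbb N}$, $(Sx)_i=x_{i+1}$. An \emph{automorphism} of $S$ (an invertible onesided cellular automaton) is a bijection $F$ of $\mathcal B^{\mathbb N}$ given by a local rule $(Fx)_n=f(x_n\cdots x_{n+r-1})$. Such an $F$ is a homeomorphism commuting with $S$; conversely, by the Curtis--Hedlund--Lyndon theorem, every homeomorphism of $\mathcal B^{\mathbb N}$ commuting with $S$ is of this form. We study the case in which $F$, as a dynamical system in its own right, is conjugate to a twosided shift of finite type.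

\begin{example}\label{ex:four}
Let $N=4$ and $\mathcal B=\mathbb F_2^2$. For $x=((a_t,b_t))_{t\ge0}$ put
\[
(Fx)_t=(b_t,\;a_t+b_{t+1}).
\]
To see what $F$ does, let $a$ and $b$ be the columns $0$ and $1$ of an array $X(i,t)$, $i\in\mathbb Z$, $t\ge0$, over $\mathbb F_2$ satisfying
\[
X(i,t+1)=X(i-1,t)+X(i+1,t).
\]
The relation gives the column $i+1$ from the columns $i$ and $i-1$, and also the column $i-1$ from the columns $i$ and $i+1$. So the columns $0,1$ are arbitrary and determine the array. On the other hand row $0$ is arbitrary and determines the array. Hence $x\mapsto X(\cdot,0)$ is a bijection from $\mathcal B^{\mathbb N}$ to $\mathbb F_2^{\mathbb Z}$. Its inverse is continuous, since each entry of the array depends on finitely many entries of row $0$; by compactness it is a homeomorphism. Since $X(2,t)=X(1,t+1)+X(0,t)$, applying $F$ moves the array by one column, and so $F$ becomes the twosided full shift on two symbols. Applying $S$ moves the array by one row, so $S$ becomes the map $(\varphi z)_i=z_{i-1}+z_{i+1}$ of $\mathbb F_2^{\mathbb Z}$.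
\end{example}

For which $N$ is such an $F$ possible? The example suggests where to look. The space $\mathbb F_2^{\mathbb Z}$ has two ends, and $\varphi$ spreads information toward both. One expects the $N$ symbols of $S$ to be shared between the two ends, each end getting its fair part. The multipliers $r_S$ and $\ell_S$, defined next, measure the two parts.

\subsection{Presentations, leaf measures and multipliers}\label{sec:setting}

For an $n\times n$ matrix $A$ with entries in $\{0,1\}$, let $\sigma=\sigma_A$ be the shift $(\sigma x)_i=x_{i+1}$ on
\[
X_A=\{x\in\{1,\dots,n\}^{\mathbb Z}: A(x_i,x_{i+1})=1\text{ for all }i\}.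
\]
Suppose that $hFh^{-1}=\sigma_A$ for a homeomorphism $h:\mathcal B^{\mathbb N}\to X_A$, and put $\varphi=hSh^{-1}$. Then $\varphi$ commutes with $\sigma_A$. It is an $N$-to-$1$ local homeomorphism, since $S$ is. We say that $(\sigma_A,\varphi)$ \emph{presents} $(F,S)$.

Boyle and Maass \cite{BM} show that one may take $A$ primitive (some power of $A$ has only positive entries) and $\sigma_A$ shift equivalent to the full shift on $J$ symbols, where $J$ and $N$ are divisible by the same primes. We use only two consequences: the Perron eigenvalue of $A$ is the integer $J$, and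
\begin{equation}\label{eq:sameprimes}
p\mid J\iff p\mid N\qquad\text{for every prime }p .
\end{equation}
In particular $J\ge2$. These properties hold for every presenting $A$ that has positive left and right Perron eigenvectors, which the definitions below require. Indeed, such an $A$ has no zero row or column, so every symbol occurs in $X_A$. Moreover $\sigma_A$ is conjugate to $F$, hence to a mixing shift of finite type of entropy $\log J$. Therefore $A$ is primitive with Perron eigenvalue $J$.

Let $u$ and $v$ be positive left and right Perron eigenvectors of $A$, so that $uA=Ju$ and $Av=Jv$. The \emph{unstable set} and the \emph{stable set} of $x\in X_A$ are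
\begin{align*}
W^u(x)&=\{y\in X_A:\exists M,\ y_i=x_i\ \forall i\le M\},\\
W^s(x)&=\{y\in X_A:\exists M,\ y_i=x_i\ \forall i\ge M\}.
\end{align*}
We call them leaves. On $W^u(x)$ there is a measure $\mu^u_x$ giving each nonempty cylinder set
\[
\{y: y_i=x_i\ (i<m),\ y_m\cdots y_n=b_m\cdots b_n\}\quad\text{the mass}\quad J^{-n}v_{b_n}.
\]
The equation $Av=Jv$ says precisely that these masses are additive when a cylinder is split according to the next symbol. On $W^s(x)$ there is a measure $\mu^s_x$ giving each nonempty cylinder set
\[
\{y: y_i=x_i\ (i>n),\ y_m\cdots y_n=b_m\cdots b_n\}\quad\text{the mass}\quad J^{m}u_{b_m}.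
\]
Each leaf carries the topology generated by its cylinder sets, which are compact and open.

By \cite{BM} there are constants $r_S,\ell_S>0$, the \emph{measure multipliers}, with the following property. Whenever $E\subset W^u(x)$ is compact open, $\varphi$ is injective on $E$ and $\varphi E$ is open in $W^u(\varphi x)$, then $\mu^u_{\varphi x}(\varphi E)=r_S\,\mu^u_x(E)$; and likewise $\mu^s_{\varphi x}(\varphi E)=\ell_S\,\mu^s_x(E)$ on stable leaves. Rescaling $u$ or $v$ does not change $r_S$ and $\ell_S$. Despite the notation, they belong to $F$ and to the presentation $(\sigma_A,\varphi)$, not to $S$ alone. Boyle and Maass prove: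
\begin{itemize}
\item[(a)] $\ell_Sr_S=N$;
\item[(b)] $\ell_S>1$ and $r_S>1$;
\item[(c)] $\ell_S$ and $r_S$ are positive elements of $\mathbb Z[1/J]$;
\item[(d)] if $N$ is a power of a prime $p$, then $\ell_S$ and $r_S$ are positive powers of $p$, so $p^2\mid N$.
\end{itemize}

For a prime $p$ write $v_p(\cdot)$ for the $p$-adic valuation on nonzero rational numbers: $v_p(p^e a/b)=e$ when the integers $a,b$ are prime to $p$. (It should not be confused with an entry $v_b$ of the eigenvector $v$.) By (a) and (c), the multipliers are products of integer powers, possibly negative, of the primes dividing $N$. If there is only one such prime, (b) forces its exponent to be positive, and this is (d). With two primes the argument breaks down: size does not reveal which prime is responsible for it. For $N=12$, say, (a)--(c) allow $(r_S,\ell_S)=(3,4)$ and even $(3/2,8)$. Conjecture~7.3 of \cite{BM} asserts that this does not happen: if $F$ is conjugate to a shift of finite type and $p$ is a prime dividing $N$, then $p$ divides both $\ell_S$ and $r_S$, in the sense that $v_p(\ell_S)\ge1$ and $v_p(r_S)\ge1$, and in particular $p^2\mid N$.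

\subsection{Results}

In Theorems~\ref{thm:main} and \ref{thm:directions}, $F$ is an automorphism of $S=S_N$ and $(\sigma_A,\varphi)$ presents $(F,S)$ as in Section~\ref{sec:setting}.

\begin{theorem}\label{thm:main}
For every prime $p\mid N$ we have $v_p(\ell_S)\ge1$ and $v_p(r_S)\ge1$, and hence $p^2\mid N$. Moreover $\ell_S$ and $r_S$ are integers divisible by every prime dividing $N$.
\end{theorem}

This proves the conjecture for every $N$, every $F$ and every presentation. The property of $\varphi$ behind it is positive expansiveness. A continuous map $\psi$ of a compact metric space is \emph{positively expansive} if there is $\varepsilon>0$ such that any two points $x\ne x'$ satisfy $\mathrm{dist}(\psi^tx,\psi^tx')>\varepsilon$ for some $t\ge0$. By compactness this does not depend on the metric and is invariant under conjugacy. For a map $\psi$ of $X_A$ it means that there is $w\ge0$ such that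
\begin{equation}\label{eq:posexp}
(\psi^tx)_{[-w,w]}=(\psi^tx')_{[-w,w]}\ \text{ for all }t\ge0\quad\Longrightarrow\quad x=x'.
\end{equation}
The shift $S$ is positively expansive, since two distinct points differ at some coordinate $t$ and then their images under $S^t$ differ at coordinate $0$. Applied to other maps $S^nF^m$, the method gives more.

\begin{theorem}\label{thm:directions}
If $n\ge1$, $m\in\mathbb Z$ and $S^nF^m$ is positively expansive, then $v_p(r_S^nJ^m)\ge1$ and $v_p(\ell_S^nJ^{-m})\ge1$ for every prime $p\mid N$. That is,
\begin{equation}\label{eq:cone}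
-\min_{p\mid N}\frac{v_p(r_S)}{v_p(J)}<\frac mn<\min_{p\mid N}\frac{v_p(\ell_S)}{v_p(J)} .
\end{equation}
\end{theorem}

\begin{theorem}\label{thm:realize}
A triple $(J,\ell,r)$ arises as $(J,\ell_S,r_S)$ from some $N$, some $F$ and some presentation if and only if $J,\ell,r\ge2$ are integers with the same set of prime divisors; then $N=\ell r$. Consequently $S_N$ has an automorphism conjugate to a shift of finite type if and only if $p^2\mid N$ for every prime $p\mid N$. Every such triple is realized by an example in which, for $n\ge1$, $S^nF^m$ is positively expansive exactly when \eqref{eq:cone} holds.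
\end{theorem}

Section~\ref{sec:idea} shows the idea on linear examples. Sections~\ref{sec:leaves} and \ref{sec:prop} make it general, Section~\ref{sec:proofs} proves Theorems~\ref{thm:main} and \ref{thm:directions}, and Section~\ref{sec:realize} proves Theorem~\ref{thm:realize}. Of the facts (a)--(d), the proofs use only (a); the rationality of the multipliers is obtained along the way.

\section{The idea in linear examples}\label{sec:idea}

For $y\in X_A$ and $q\in\mathbb Z$ put
\[
C(y,q)=\{y'\in X_A:y'_i=y_i\ \forall i\le q\}.
\]
The nonempty cylinder sets of $W^u(x)$ are exactly the sets $C(y,q)$ with $y\in W^u(x)$ and $q\in\mathbb Z$, and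
\begin{equation}\label{eq:mass}
\mu^u_x(C(y,q))=J^{-q}v_{y_q}.
\end{equation}
Lowering $q$ by one drops a condition. Apart from a change in the entry of $v$, it multiplies the mass by $J$, which contains \emph{all} the primes of $N$ at once.

For integers $a,b\ge1$ and a prime $p$ consider the map $(\varphi x)_i=x_{i-b}+x_{i+a}$ of $\mathbb F_p^{\mathbb Z}$. For $x\in\mathbb F_p^{\mathbb Z}$ and $d\in\mathbb Z$ let $E(x;d)=\{y:y_i=x_i\ \forall i<d\}$. Then
\begin{equation}\label{eq:linearleaf}
\varphi\ \text{ maps }E(x;d)\text{ bijectively onto }E(\varphi x;d-a).
\end{equation}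
Indeed, if $y\in E(x;d)$ and $i<d-a$, then $i-b$ and $i+a$ are less than $d$, so $(\varphi y)_i=(\varphi x)_i$. Conversely, let $z\in E(\varphi x;d-a)$. The equations $y_{i+a}=z_i-y_{i-b}$ with $i=d-a,d-a+1,\dots$ determine $y_d,y_{d+1},\dots$ successively from the prescribed values $y_i=x_i$, $i<d$. The resulting $y$ is the unique point of $E(x;d)$ with $\varphi y=z$.

\paragraph{One prime.} In Example~\ref{ex:four} we have $p=2$, $a=b=1$, $J=2$ and $u=v=(1,1)$. Since $C(x,0)=E(x;1)$, \eqref{eq:linearleaf} says $\varphi(C(x,0))=C(\varphi x,-1)$. The mass grows from $1$ to $2$, so $r_S=2$, and $\ell_S=N/r_S=2$.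

\paragraph{Two primes.} Let $\varphi=\varphi_2\times\varphi_3$ on $\mathbb F_2^{\mathbb Z}\times\mathbb F_3^{\mathbb Z}$ with $(\varphi_2x)_i=x_{i-1}+x_{i+1}$ and $(\varphi_3x)_i=x_{i-1}+x_{i+2}$, and let $\sigma$ be the shift of both components, a full shift on $J=6$ symbols. (Section~\ref{sec:realize} shows that $(\sigma,\varphi)$ comes from an automorphism of $S_{108}$.) By \eqref{eq:linearleaf}, $\varphi(C(x,0))$ consists of the points that agree with $\varphi x$ on coordinates $\le-1$ in the binary component and on coordinates $\le-2$ in the ternary one. The ternary coordinate at $-1$ is free, so this is a union of three cylinders $C(z,-1)$. Each has mass $6$, and $r_S=3\cdot6=18$. What matters is not the number of cylinders but their size: any number of cylinders of mass $6$ has a total mass divisible by both $2$ and $3$. \emph{The slowest component decides how large the cylinders are, and the mass of one cylinder involves every prime.}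

\paragraph{What positive expansiveness is for.} On the same space let $\psi$ be the shift on the binary component and the identity on the ternary one. This is a homeomorphism commuting with $\sigma$. It maps $C(x,0)$ onto a set which is a union of two cylinders $C(z,0)$ but not a union of cylinders $C(z,-1)$. It multiplies unstable measures by $2$, which is not divisible by $3$. Of course $\psi$ is not positively expansive: it never moves a ternary difference.

\paragraph{Why a power is needed.} Let $\varphi$ be as in Example~\ref{ex:four}, but replace $F$ by $F^2$. Then $\sigma$ is the \emph{square} of the shift, viewed as a full shift on $J=4$ symbols by grouping the coordinates $2i,2i+1$. Now $C(x,0)=E(x;2)$ and $\varphi(C(x,0))=E(\varphi x;1)$ is half of a cylinder $C(z,-1)$. Only $\varphi^2(C(x,0))=E(\varphi^2x;0)=C(\varphi^2x,-1)$ is a full one. So $r_S^2=4$ is divisible by $J$ while $r_S=2$ is not. This still gives $v_2(r_S)\ge v_2(J)/2>0$.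

\medskip
In general we look for $T\ge1$ such that $\varphi^T(C(y,0))$ is always a union of cylinders $C(z,-1)$. Comparing masses by \eqref{eq:mass} will then give
\[
r_S^T\,v_{y_0}=J\cdot\sum v_{z_{-1}} .
\]
There are three things to do. First, without linearity we must show that $\varphi$ maps leaf cylinders injectively onto compact open sets (Section~\ref{sec:leaves}). Second, we must derive a uniform $T$ from positive expansiveness (Lemma~\ref{lem:spread}). Third, the eigenvector $v$ need not be constant, so its entries might absorb the factor $J$; a suitable choice of the symbol $y_0$ prevents this (Proposition~\ref{prop:main}).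

\section{Local homeomorphisms on unstable leaves}\label{sec:leaves}

In this section $A$ is any primitive $0$-$1$ matrix, $J$ is its Perron eigenvalue, the measures $\mu^u_x$ are formed as in Section~\ref{sec:setting} with a positive right Perron eigenvector $v$, and $\psi$ is a local homeomorphism of $X_A$ commuting with $\sigma=\sigma_A$. Positive expansiveness is not assumed.

For $y'\in W^u(y)$ let $D(y,y')=\min\{i:y_i\ne y'_i\}$ if $y\ne y'$, and $D(y,y)=+\infty$. Thus
\begin{equation}\label{eq:CD}
y'\in C(y,q)\iff D(y,y')\ge q+1,\qquad D(\sigma y,\sigma y')=D(y,y')-1 .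
\end{equation}
For fixed $q$ the sets $C(y,q)$, $y\in W^u(x)$, partition $W^u(x)$, and $C(y,q)$ is a finite union of sets $C(y',q')$ for every $q'>q$. Hence the compact open subsets of $W^u(x)$ are the finite disjoint unions of sets $C(y,q)$ with a common $q$. A set $U\subset W^u(x)$ is a union of sets $C(z,q)$ if and only if $z\in U$ and $z'\in C(z,q)$ imply $z'\in U$.

The hypothesis that $\psi$ is a local homeomorphism enters through two uniform statements.
\begin{itemize}
\item[(U1)] \emph{There is $Q\ge0$ such that if $\psi y=\psi y'$ and $y,y'$ agree on $[-Q,Q]$, then $y=y'$.} Each $x$ lies in a cylinder $\{y:y_{[-Q_x,Q_x]}=x_{[-Q_x,Q_x]}\}$ on which $\psi$ is injective. Finitely many of these cover $X_A$; let $Q$ be the largest $Q_x$ among them. If $y,y'$ agree on $[-Q,Q]$, then a member of the cover containing $y$ also contains $y'$, and injectivity on it gives $y=y'$.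
\item[(U2)] \emph{For each $Q'\ge0$ there is $L\ge0$ such that if $z'\in X_A$ agrees with $\psi y$ on $[-L,L]$, then $z'=\psi y'$ for some $y'$ agreeing with $y$ on $[-Q',Q']$.} A local homeomorphism is open, so $\psi$ maps each of the finitely many cylinders $\{y:y_{[-Q',Q']}=b\}$ onto an open and compact set. All these images are unions of cylinders on one common window $[-L,L]$. If $y$ lies in the cylinder $Z$ and $z'$ agrees with $\psi y\in\psi Z$ on $[-L,L]$, then $z'\in\psi Z$.
\end{itemize}

\begin{lemma}\label{lem:leaf}
Let $\psi$ be a local homeomorphism of $X_A$ commuting with $\sigma$.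
\begin{enumerate}
\item There is an integer $R\ge0$ with $D(\psi y,\psi y')\ge D(y,y')-R$ whenever $y'\in W^u(y)$.
\item There is an integer $c\ge0$ with $D(\psi y,\psi y')\le D(y,y')+c$ whenever $y\ne y'$ lie in one unstable leaf. In particular $\psi$ is injective on every unstable leaf.
\item $\psi(W^u(y))=W^u(\psi y)$.
\item $\psi$ maps compact open subsets of $W^u(y)$ to compact open subsets of $W^u(\psi y)$. More precisely, $\psi(C(y,q))$ is a finite disjoint union of sets $C(z,q+c)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) Since $\psi$ is continuous and commutes with $\sigma$, there is $R$ such that $(\psi y)_i$ depends only on $y_{[i-R,i+R]}$.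

(2) We first prove injectivity. Let $y'\in W^u(y)$ and $\psi y=\psi y'$. For large $j$ the points $\sigma^{-j}y$ and $\sigma^{-j}y'$ agree on $[-Q,Q]$, and they have equal images. By (U1) they are equal.

Now suppose that no $c$ exists. After shifting, we find for each $k\ge0$ points $y^k,y'^k$ in one leaf with $D(y^k,y'^k)=0$ and $D(\psi y^k,\psi y'^k)>k$. A limit point $(y,y')$ of these pairs satisfies $y_i=y'_i$ for $i<0$, $y_0\ne y'_0$ and $\psi y=\psi y'$. This contradicts injectivity on $W^u(y)$.

(3) By (1), $\psi(W^u(y))\subset W^u(\psi y)$. For the converse, let $z=\psi y$ and let $z'\in X_A$ agree with $z$ on all coordinates $\le M$. For every window far enough to the left we find a preimage of $z'$ that agrees with $y$ there, and then show that all these preimages coincide. Take $L$ from (U2) for $Q'=Q+1$. For $i\le M-L$ the points $\sigma^iz'$ and $\sigma^iz=\psi(\sigma^iy)$ agree on $[-L,L]$. So (U2), after shifting back, gives a point $y^{(i)}$ with $\psi y^{(i)}=z'$ that agrees with $y$ on $[i-Q-1,i+Q+1]$. The point $y^{(i-1)}$ agrees with $y$ on $[i-Q-2,i+Q]$. Hence $y^{(i)}$ and $y^{(i-1)}$ agree on $[i-1-Q,i-1+Q]$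 and have the same image, so (U1), applied after the shift $\sigma^{i-1}$, gives $y^{(i)}=y^{(i-1)}$. Thus all $y^{(i)}$, $i\le M-L$, equal one point $y'$. It agrees with $y$ on all coordinates $\le M-L+Q+1$, so $y'\in W^u(y)$, and $\psi y'=z'$.

(4) It suffices to treat $C(y,q)$. By (1), $\psi(C(y,q))\subset C(\psi y,q-R)$. Let $z=\psi y_1$ with $y_1\in C(y,q)$, and let $z'\in C(z,q+c)$. By (3), $z'=\psi y_1'$ with $y'_1\in W^u(y_1)$. If $y_1'\ne y_1$, then $D(y_1,y_1')\ge D(z,z')-c\ge q+1$ by (2). So $y_1'\in C(y_1,q)=C(y,q)$ in all cases. Thus $\psi(C(y,q))$ is a union of sets $C(z,q+c)$. Only finitely many of these lie in $C(\psi y,q-R)$, and distinct ones are disjoint.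
\end{proof}

We say that $\psi$ has \emph{unstable multiplier} $\rho>0$ if $\mu^u_{\psi x}(\psi E)=\rho\,\mu^u_x(E)$ whenever $E\subset W^u(x)$ is compact open, $\psi$ is injective on $E$ and $\psi E$ is open in $W^u(\psi x)$. By Lemma~\ref{lem:leaf}, the last two conditions hold for every compact open $E$, and $\psi E$ is again compact open. So we may iterate:
\begin{equation}\label{eq:iterate}
\mu^u_{\psi^kx}(\psi^kE)=\rho^k\mu^u_x(E)\qquad\text{for every compact open }E\subset W^u(x)\text{ and every }k\ge0 .
\end{equation}

\section{Positive expansiveness produces large cylinders}\label{sec:prop}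

Let $y\ne y'$ lie in one unstable leaf. They agree far to the left, and $D(y,y')$ is the position where they first differ. If $\psi$ is positively expansive, this position cannot stay put: the points agree on a whole window immediately to the left of it, and if the orbits agreed on this window for too long, they would have to agree a little beyond it. A single step of $\psi$ may move the position to the right, but by at most $c$. Combining the two observations gives a uniform time after which the position has moved to the left.

\begin{lemma}\label{lem:spread}
Let $A$ be a primitive $0$-$1$ matrix and let $\psi$ be a positively expansive local homeomorphism of $X_A$ commuting with $\sigma=\sigma_A$. There is an integer $T\ge1$ such that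
\[
D(\psi^Ty,\psi^Ty')\le D(y,y')-1
\]
for all $y\ne y'$ in the same unstable leaf.
\end{lemma}

\begin{proof}
Let $w$ be as in \eqref{eq:posexp}. There is $H\ge1$ such that
\begin{equation}\label{eq:horizon}
(\psi^tx)_{[-w,w]}=(\psi^tx')_{[-w,w]}\ (0\le t\le H)\quad\Longrightarrow\quad x_{[-w-1,w+1]}=x'_{[-w-1,w+1]} .
\end{equation}
Otherwise there is a violating pair for every $H$. A limit point $(x,x')$ of such pairs satisfies $(\psi^tx)_{[-w,w]}=(\psi^tx')_{[-w,w]}$ for all $t\ge0$, while $x$ and $x'$ differ on $[-w-1,w+1]$. This contradicts \eqref{eq:posexp}.

Let $y\ne y'$ lie in one unstable leaf and put $a_t=D(\psi^ty,\psi^ty')$. By Lemma~\ref{lem:leaf}(1),(2) these are finite integers.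

\emph{Claim: for every $t\ge0$ there is $s\in\{1,\dots,H\}$ with $a_{t+s}\le a_t-1$.} Otherwise, with $b=a_t$, the points $\psi^{t+s}y$ and $\psi^{t+s}y'$ agree on all coordinates less than $b$ for $0\le s\le H$, and in particular on $[b-1-2w,b-1]$. This window has center $b-1-w$ and radius $w$. Hence \eqref{eq:horizon}, applied to $\sigma^{b-1-w}\psi^ty$ and $\sigma^{b-1-w}\psi^ty'$, shows that $\psi^ty$ and $\psi^ty'$ agree at coordinate $b=a_t$, a contradiction.

Iterating the claim, we get times $0=t_0<t_1<t_2<\cdots$ with $t_{j+1}-t_j\le H$ and $a_{t_j}\le a_0-j$. Let $c$ be as in Lemma~\ref{lem:leaf}(2) and put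
\[
T=H\bigl((H-1)c+1\bigr),
\]
which does not depend on $y,y'$. Choose $j$ with $t_j\le T<t_{j+1}$. From $T<t_{j+1}\le(j+1)H$ we get $j\ge(H-1)c+1$, and $T-t_j\le H-1$. In each of the remaining $T-t_j$ steps the position moves to the right by at most $c$. Therefore
\[
a_T\le a_{t_j}+(H-1)c\le a_0-j+(H-1)c\le a_0-1. \qedhere
\]
\end{proof}

\begin{proposition}\label{prop:main}
Let $A$ be a primitive $0$-$1$ matrix whose Perron eigenvalue is an integer $J\ge2$. Let $\psi$ be a positively expansive local homeomorphism of $X_A$ commuting with $\sigma_A$, and suppose that $\psi$ has an unstable multiplier $\rho>0$. Then $\rho\in\mathbb Q$, and there is an integer $T\ge1$ such that $v_p(\rho)\ge v_p(J)/T$ for every prime $p$. In particular $\rho$ is a positive integer divisible by every prime dividing $J$.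
\end{proposition}

\begin{proof}
Since $J$ is an integer and a simple eigenvalue of the integer matrix $A$, the kernel of $A-J\cdot I$ is spanned by a rational vector. So we may scale the right Perron eigenvector $v$ to have positive integer entries. This multiplies all $\mu^u_x$ by one constant and does not change $\rho$.

\emph{Rationality.} By Lemma~\ref{lem:leaf}(4), $\psi(C(y,0))$ is a finite disjoint union of sets $C(z,c)$, whose masses $J^{-c}v_{z_c}$ are rational. It has mass $\rho v_{y_0}$, so $\rho$ is rational.

\emph{Valuation.} Let $T$ be as in Lemma~\ref{lem:spread}, and let $y\in X_A$. We claim that $\psi^T(C(y,0))$ is a union of sets $C(z,-1)$. Let $z=\psi^Ty_1$ with $y_1\in C(y,0)$, and let $z'\in C(z,-1)$, so that $D(z,z')\ge0$. By Lemma~\ref{lem:leaf}(3), applied $T$ times, $z'=\psi^Ty_1'$ for some $y'_1\in W^u(y_1)$. If $y'_1\ne y_1$, then Lemma~\ref{lem:spread} gives $D(y_1,y_1')\ge D(z,z')+1\ge1$. So $y_1'\in C(y_1,0)=C(y,0)$ in all cases, which proves the claim.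

By Lemma~\ref{lem:leaf}(4), $\psi^T(C(y,0))$ is compact and open, so it is a finite disjoint union of sets $C(z^{(1)},-1),\dots,C(z^{(s)},-1)$ with $s\ge1$. Comparing masses by \eqref{eq:mass} and \eqref{eq:iterate},
\begin{equation}\label{eq:compare}
\rho^T\,v_{y_0}=J\sum_{i=1}^s v_{z^{(i)}_{-1}} .
\end{equation}
Now fix a prime $p$. Let $b$ be a symbol for which $v_p(v_b)$ is the minimum $\delta$ of the valuations of all entries of $v$. Since $A$ is primitive, $b$ occurs in $X_A$, so we may choose $y$ with $y_0=b$. All terms of the sum in \eqref{eq:compare} are divisible by $p^\delta$, so the right side has valuation at least $v_p(J)+\delta$. The left side has valuation $T\,v_p(\rho)+\delta$. Hence $T\,v_p(\rho)\ge v_p(J)$.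

Consequently $v_p(\rho)\ge0$ for every $p$, so $\rho$ is an integer. If $p\mid J$ then $v_p(\rho)>0$, that is, $p\mid\rho$.
\end{proof}

\section{Proof of Theorems \ref{thm:main} and \ref{thm:directions}}\label{sec:proofs}

Let $F$, $(\sigma_A,\varphi)$ and $h$ be as in Section~\ref{sec:setting}.

\begin{lemma}\label{lem:both}
Let $n\ge1$ and $m\in\mathbb Z$. If $S^nF^m$ is positively expansive, then $r_S^nJ^m$ and $\ell_S^nJ^{-m}$ are integers divisible by every prime dividing $N$.
\end{lemma}

\begin{proof}
Put $\psi=\varphi^n\sigma_A^m=h(S^nF^m)h^{-1}$. It is a local homeomorphism commuting with $\sigma_A$, and by conjugacy it is positively expansive. By \eqref{eq:sameprimes}, it suffices to apply Proposition~\ref{prop:main} to $\psi$ and to its mirror image.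

\emph{Unstable side.} Since $\sigma_A(C(y,q))=C(\sigma_Ay,q-1)$ and $(\sigma_Ay)_{q-1}=y_q$, the masses \eqref{eq:mass} show that $\sigma_A$ multiplies unstable measures by $J$. By Lemma~\ref{lem:leaf} for $\varphi$, the multiplier $r_S$ applies to every compact open subset of a leaf, and the image is again compact open. Hence $\psi$ has unstable multiplier $r_S^nJ^m$, and Proposition~\ref{prop:main} applies.

\emph{Stable side.} Let $(\tau x)_i=x_{-i}$. This is a homeomorphism $X_A\to X_{A^{\mathsf T}}$, and $\tau\sigma_A\tau^{-1}=\sigma_{A^{\mathsf T}}^{-1}$. The matrix $A^{\mathsf T}$ is primitive with Perron eigenvalue $J$ and right Perron eigenvector $u^{\mathsf T}$. The maps $\tilde\varphi=\tau\varphi\tau^{-1}$ and $\tilde\psi=\tau\psi\tau^{-1}$ are local homeomorphisms commuting with $\sigma_{A^{\mathsf T}}$, and $\tilde\psi$ is positively expansive.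

The map $\tau$ carries $W^s(x)$ onto $W^u(\tau x)$. It carries the stable cylinder with word $b_{k}\cdots b_{l}$ on $[k,l]$, of mass $J^{k}u_{b_k}$, onto the unstable cylinder whose word ends at coordinate $-k$ with the symbol $b_k$, of mass $J^{-(-k)}u_{b_k}$. So $\tau$ carries the measures $\mu^s$ of $X_A$ to the measures $\mu^u$ of $X_{A^{\mathsf T}}$. In particular $\tilde\varphi$ has unstable multiplier $\ell_S$, and by Lemma~\ref{lem:leaf} for $\tilde\varphi$ this multiplier applies to every compact open subset of a leaf. Finally, $\sigma_A$ moves the word position $[k,l]$ to $[k-1,l-1]$, so it multiplies stable measures by $J^{-1}$. Hence $\tilde\psi$ has unstable multiplier $\ell_S^nJ^{-m}$, and Proposition~\ref{prop:main} applies.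
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The shift $S$ is positively expansive, so Lemma~\ref{lem:both} with $(n,m)=(1,0)$ shows that $r_S$ and $\ell_S$ are integers divisible by every prime $p\mid N$. By (a), $v_p(N)=v_p(\ell_S)+v_p(r_S)\ge2$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:directions}]
The two valuation statements are Lemma~\ref{lem:both}. Since $r_S$ and $\ell_S$ are integers by Theorem~\ref{thm:main}, the valuations in question are the integers $n\,v_p(r_S)+m\,v_p(J)$ and $n\,v_p(\ell_S)-m\,v_p(J)$. So the statements say that both are positive for every $p\mid N$. Dividing by $n\,v_p(J)>0$ gives \eqref{eq:cone}, and conversely.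
\end{proof}

\section{Realization: proof of Theorem \ref{thm:realize}}\label{sec:realize}

Let $s$ be the shift $(sx)_i=x_{i+1}$ of $\mathbb F_p^{\mathbb Z}$. The argument with arrays in Example~\ref{ex:four} works for every linear rule that reaches in both directions.

\begin{lemma}\label{lem:columns}
Let $f=\sum_{e=-\beta}^{\alpha}c_es^e$ with $\alpha,\beta\ge1$, $c_e\in\mathbb F_p$, $c_\alpha\ne0$ and $c_{-\beta}\ne0$. Then
\[
g(x)=\bigl((f^tx)_{[0,\alpha+\beta-1]}\bigr)_{t\ge0}
\]
is a homeomorphism from $\mathbb F_p^{\mathbb Z}$ onto the space of onesided sequences over the alphabet $\mathbb F_p^{\alpha+\beta}$, and $gfg^{-1}$ is the onesided full shift on $p^{\alpha+\beta}$ symbols.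
\end{lemma}

\begin{proof}
Clearly $g$ is continuous, and $g(fx)$ is the shift of $g(x)$. By compactness it remains to show that $g$ is bijective. The points $x$ correspond, as row $0$, to the arrays satisfying
\begin{equation}\label{eq:array}
X(i,t+1)=\sum_{e=-\beta}^{\alpha}c_eX(i+e,t)\qquad(i\in\mathbb Z,\ t\ge0),
\end{equation}
and $g(x)$ consists of the columns $0,\dots,\alpha+\beta-1$ of the array. So we must show that arbitrary entries in these columns, for all times $t\ge0$, extend uniquely to an array satisfying \eqref{eq:array}.

For a column $k\ge\alpha+\beta$, the relation \eqref{eq:array} with $i=k-\alpha$ reads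
\[
c_\alpha X(k,t)=X(k-\alpha,t+1)-\sum_{e=-\beta}^{\alpha-1}c_eX(k-\alpha+e,t),
\]
where the right side involves only columns in $[0,k-1]$. For a column $k\le-1$, the relation with $i=k+\beta$ reads
\[
c_{-\beta}X(k,t)=X(k+\beta,t+1)-\sum_{e=-\beta+1}^{\alpha}c_eX(k+\beta+e,t),
\]
where the right side involves only columns in $[k+1,\alpha+\beta-1]$. So the columns $\alpha+\beta,\alpha+\beta+1,\dots$ and then $-1,-2,\dots$ are determined one after another. Every relation with $i\ge\beta$ is used exactly once in the first way, and every relation with $i\le\beta-1$ exactly once in the second. Hence all relations hold, and the extension exists and is unique.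
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:realize}]
\emph{Necessity.} By Theorem~\ref{thm:main}, $\ell_S$ and $r_S$ are integers divisible by every prime dividing $N$. By (a), $\ell_Sr_S=N$, so they have no other prime divisors. By \eqref{eq:sameprimes} the primes dividing $N$ are also the prime divisors of $J$. Since $N>1$, all three numbers $J,\ell_S,r_S$ are at least $2$.

\emph{Construction.} Let
\[
J=\prod_pp^{j_p},\qquad r=\prod_pp^{a_p},\qquad \ell=\prod_pp^{b_p},
\]
where $p$ runs over a finite nonempty set of primes and all exponents are at least $1$. Let $s_p$ be the shift of $\mathbb F_p^{\mathbb Z}$, and on $\prod_p\mathbb F_p^{\mathbb Z}$ put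
\[
\varphi=\prod_p\varphi_p,\quad \varphi_p=s_p^{-b_p}+s_p^{a_p},\qquad\quad \sigma=\prod_ps_p^{j_p}.
\]
Let $g=\prod_pg_p$, with $g_p$ the homeomorphism of Lemma~\ref{lem:columns} for $f=\varphi_p$. Then $g\varphi g^{-1}$ is the onesided full shift $S_N$ with $N=\prod_pp^{a_p+b_p}=\ell r$. The map $F=g\sigma g^{-1}$ is a homeomorphism commuting with $S_N$, hence an automorphism of $S_N$ by the Curtis--Hedlund--Lyndon theorem. Let the symbol at position $i$ be the tuple, over $p$, of the words on the $s_p$-coordinates $[j_pi,\,j_p(i+1)-1]$. Then $\sigma$ becomes the twosided full shift on $J$ symbols, that is, $\sigma_A$ for the all-ones $J\times J$ matrix $A$. So $(\sigma,\varphi)$ presents $(F,S_N)$ with $h=g^{-1}$.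

\emph{Multipliers.} Take $u=v=(1,\dots,1)$. For integers $d_p$ let $E(x;(d_p))$ be the set of $y$ which, for each $p$, agree with $x$ in component $p$ on all $s_p$-coordinates less than $d_p$. Then $C(x,q)=E(x;(j_p(q+1)))$ has mass $J^{-q}$. For $q$ so large that $j_p(q+1)\ge d_p$ for all $p$, the set $E(x;(d_p))$ is a disjoint union of $\prod_pp^{j_p(q+1)-d_p}=J^{q+1}\prod_pp^{-d_p}$ sets $C(z,q)$. So it is compact open, with mass $J\prod_pp^{-d_p}$. By \eqref{eq:linearleaf}, applied in each component, $\varphi$ maps $E(x;(d_p))$ bijectively onto $E(\varphi x;(d_p-a_p))$, whose mass is larger by the factor $\prod_pp^{a_p}$. Hence $r_S=r$, and $\ell_S=N/r=\ell$ by (a).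

\emph{Which $N$ occur.} If $S_N$ has an automorphism $F$ conjugate to a shift of finite type, then $(F,S_N)$ has a presentation as in Section~\ref{sec:setting}, and $p^2\mid N$ for all $p\mid N$ by Theorem~\ref{thm:main}. Conversely, if $v_p(N)\ge2$ for all $p\mid N$, write $v_p(N)=a_p+b_p$ with $a_p,b_p\ge1$ and use the construction with $j_p=1$.

\emph{Positively expansive directions.} Let $n\ge1$. If $S^nF^m$ is positively expansive, \eqref{eq:cone} holds by Theorem~\ref{thm:directions}. Conversely, assume \eqref{eq:cone}. In the example it says that $-a_p/j_p<m/n<b_p/j_p$ for every $p$, that is,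
\[
\alpha_p=a_pn+j_pm\ge1\qquad\text{and}\qquad \beta_p=b_pn-j_pm\ge1 .
\]
Component $p$ of $\varphi^n\sigma^m$ is
\[
(s_p^{-b_p}+s_p^{a_p})^n\,s_p^{j_pm},
\]
a Laurent polynomial in $s_p$ with highest exponent $\alpha_p$ and lowest exponent $-\beta_p$, both with coefficient $1$. By Lemma~\ref{lem:columns} it is conjugate to a onesided full shift. Hence so is the product $\varphi^n\sigma^m$, which is therefore positively expansive; by conjugacy, so is $S^nF^m$.
\end{proof}

\begin{thebibliography}{1}
\bibitem{BM}
Boyle and Maass, \emph{Expansive Invertible Onesided Cellular Automata}, doi:10.2969/jmsj/05240725,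
\url{https://projecteuclid.org/journalArticle/Download?urlid=10.2969%2Fjmsj%2F05240725}.
\end{thebibliography}

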